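# Few Types of Countable Dense Sets Force Countable Dense Homogeneity

All spaces are separable and metrizable, "countable" includes finite, and all spaces acted upon are nonempty. A set is *meager* (of the first category) in a space if it is a countable union of nowhere dense sets, and *comeager* if its complement is meager. A space is *Baire* if no nonempty open subset of it is meager, and *dense in itself* if it has no isolated points. We write $\mathfrak c=2^{\aleph_0}$.

## 1. Carrying one countable dense subset of the line onto another

Let $D,E$ be countable dense subsets of $\mathbb R$. We start by finding a homeomorphism $g$ of $\mathbb R$ with $gD=E$. The proof is arranged so that it uses a single property of the group of homeomorphisms; later the whole difficulty will be to obtain that property.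

A *Polish space* is a separable, completely metrizable space, and a *Polish group* is a topological group whose topology is Polish. Examples are $(\mathbb R,+)$, the permutation group $\mathrm{Sym}(\omega)$, and $\mathrm{Homeo}(\mathbb R)$ with the compact-open topology (uniform convergence on compact sets). Closed subgroups of Polish groups are Polish. A *$G$-space* is a space $X$ with a continuous action $G\times X\to X$; each $g\in G$ then acts as a homeomorphism. For finite $F\subseteq X$ let
$$G_F=\{g\in G: gx=x \text{ for all } x\in F\},$$
the pointwise stabilizer of $F$. It is closed in $G$, hence a Polish group. We write $G_x$ for $G_{\{x\}}$. Note $G_\emptyset=G$.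

Here is the property, for a $G$-space $Y$:
$$\text{for all finite } F\subseteq Y,\ y\in Y\setminus F \text{ and } V \text{ open in } G_F:\quad Vy=\{hy:h\in V\}\text{ is open in } Y. \tag{1.1}$$

**The line has property (1.1).** Let $G=\mathrm{Homeo}(\mathbb R)$, let $V$ be open in $G_F$, let $y\notin F$ and $h\in V$, and put $t=hy$. Then $t\notin F$, because $h$ fixes $F$ pointwise and $y\notin F$. There are a compact $C$ and $\varepsilon>0$ such that every $k'\in G_F$ with $|k'(x)-h(x)|<\varepsilon$ on $C$ lies in $V$. Choose $\delta$ with $2\delta<\varepsilon$ such that $I=(t-\delta,t+\delta)$ misses $F$. For $s\in I$ there is a piecewise linear homeomorphism $k$ of $\mathbb R$ that is the identity off $I$ and has $k(t)=s$. It fixes $F$ and moves every point by less than $2\delta<\varepsilon$. So $kh\in V$ and $khy=s$. Thus $I\subseteq Vy$, and $Vy$ is open.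

**Proposition 1.** Let $G$ be a Polish group and $Y$ a dense-in-itself $G$-space with property (1.1). For any countable dense $D,E\subseteq Y$ the set $\{g\in G:gD=E\}$ is dense in $G$. In particular some $g\in G$ has $gD=E$.

*Proof.* Since $Y$ has no isolated points, $D$ and $E$ are infinite. Let $O\subseteq G$ be nonempty and open; we look for $g\in O$ with $gD=E$. Fix a complete compatible metric on $G$.

**Step 1: what is built.** We build $g$ as a limit, freezing its values on more and more points. We construct $g_n\in G$, open sets $O_n\ni g_n$ in $G$, and finite sets $\emptyset=F_0\subseteq F_1\subseteq\cdots\subseteq D$ such that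
$$O_0\subseteq O,\qquad \overline{O_{n+1}}\subseteq O_n,\qquad \operatorname{diam}O_n<2^{-n},\qquad g_nF_n\subseteq E,\qquad g_{n+1}{\restriction}F_n=g_n{\restriction}F_n .$$
Start with any $g_0\in O$ and a small open $O_0\ni g_0$ inside $O$. Suppose stage $n$ is done, and write $g=g_n$, $F=F_n$, $F^*=gF\subseteq E$. Put
$$V=\{h\in G_{F^*}: hg\in O_n\},$$
an open neighborhood of $1$ in $G_{F^*}$. If $h\in V$, then $hg\in O_n$, and $hg$ agrees with $g$ on $F$ because $h$ fixes $F^*=gF$ pointwise. So we may put $g_{n+1}=hg$ for any $h\in V$ we like.

**Step 2: forth, to send a given $d\in D\setminus F$ into $E$.** Since $g$ is injective, $gd\notin F^*$. By (1.1), $V(gd)$ is open, and it is nonempty, so it meets the dense set $E$. Pick $h\in V$ with $hgd\in E$; put $g_{n+1}=hg$ and $F_{n+1}=F\cup\{d\}$.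

**Step 3: back, to make a given $e\in E\setminus F^*$ a value.** The set $V^{-1}$ is open in $G_{F^*}$ and $e\notin F^*$, so by (1.1) $V^{-1}e$ is a nonempty open set. It meets $gD$, which is dense because $g$ is a homeomorphism of $Y$. Pick $h\in V$ and $d\in D$ with $h^{-1}e=gd$. As $h^{-1}$ fixes $F^*$ pointwise and $e\notin F^*$, we have $gd\notin F^*$, so $d\notin F$. Put $g_{n+1}=hg$ and $F_{n+1}=F\cup\{d\}$. Then $g_{n+1}d=e$.

In either step finish by choosing an open $O_{n+1}\ni g_{n+1}$ with $\overline{O_{n+1}}\subseteq O_n$ and diameter less than $2^{-n-1}$. Enumerate $D$ and $E$. At even stages do Step 2 for the first element of $D$ not in $F_n$; at odd stages do Step 3 for the first element of $E$ not in $g_nF_n$.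

**Step 4: the limit.** The sequence $(g_n)$ is Cauchy, so $g=\lim g_n$ exists, and $g\in\overline{O_1}\subseteq O_0\subseteq O$. Each $d\in D$ lies in some $F_n$, and then $g_md=g_nd\in E$ for all $m\ge n$; by continuity $gd=g_nd\in E$. Each $e\in E$ equals $g_nd$ for some $n$ and $d\in F_n$, so $e=gd$. Hence $gD=E$. $\square$

So for an action whose stabilizers are rich in the sense of (1.1), any two countable dense sets are interchangeable. In general we are handed an action about which we know nothing of this kind. For instance, if $\mathbb R$ acts on itself by translations, all stabilizers of nonempty finite sets are trivial, and (1.1) fails at once for $F=\{0\}$ and $V=\{1\}$. What can replace (1.1) as a hypothesis? We shall assume only that there are *not too many* countable dense sets up to the action, and try to recover (1.1) from a counting argument.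

## 2. Types of countable dense sets and the union of the meager orbits

**Definition.** Let $X$ be a $G$-space, $G$ Polish. Two countable dense subsets $D,E$ of $X$ have the same *$G$-type* if $gD=E$ for some $g\in G$. Let $Y\subseteq X$ be $G$-invariant. The group $G$ *makes $Y$ homogeneous* if for all $x,y\in Y$ some $g\in G$ has $gx=y$. It *makes $Y$ CDH* (countable dense homogeneous) if for any countable dense subsets $D,E$ of $Y$ some $g\in G$ has $gD=E$.

A space $Y$ is itself called CDH if for any two countable dense subsets $D,E$ some homeomorphism $f$ of $Y$ has $f(D)=E$; Section 1 shows that $\mathbb R$ is CDH, indeed that $\mathrm{Homeo}(\mathbb R)$ makes $\mathbb R$ CDH.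

**Definition.** For a dense-in-itself Baire $G$-space $X$ put
$$S=\bigcup\{Gx: x\in X,\ Gx\text{ is of the first category in }X\}.$$

**Example 1 (one fixed point).** Let $X=\mathbb R$ and $G=\{g\in\mathrm{Homeo}(\mathbb R):g(0)=0\}$. The orbits are $\{0\}$ and $\mathbb R\setminus\{0\}$, so $S=\{0\}$. The check of (1.1) in Section 1, with intervals $I$ that also avoid $0$, gives (1.1) for $Y=\mathbb R\setminus\{0\}$. By Proposition 1, $G$ makes $X\setminus S$ CDH, although $X\setminus S$ is disconnected. If $D,D'$ are countable dense in $\mathbb R$ and both or neither contain $0$, then some $g\in G$ carries $D\setminus\{0\}$ onto $D'\setminus\{0\}$; it fixes $0$, so $gD=D'$. There are exactly two types.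

**Example 2 (translations).** Let $X=G=\mathbb R$ act by translation. There is one orbit and $S=\emptyset$, so $G$ makes $X\setminus S=\mathbb R$ homogeneous. For irrational $t$ let $D_t=\mathbb Q\cup(\mathbb Q+t)$. The difference set $D_t-D_t=\mathbb Q\cup(\mathbb Q+t)\cup(\mathbb Q-t)$ is unchanged by translation. If $D_t$ and $D_{t'}$ have the same type, then $t'\in(\mathbb Q+t)\cup(\mathbb Q-t)$, which leaves countably many $t'$ for each $t$. So there are $\mathfrak c$ types, and homogeneity does not give CDH by itself.

**Example 3 (two sheets).** Let $X=\mathbb R\times\{0,1\}$ and let $G=\mathrm{Homeo}(\mathbb R)$ act by $g(x,i)=(gx,i)$. The orbits are the two sheets $\mathbb R\times\{i\}$, both open, so $S=\emptyset$. But $g$ cannot move $(x,0)$ without moving $(x,1)$ along: $G_{(0,0)}$ also fixes $(0,1)$. We shall return to this example.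

The following facts about an arbitrary dense-in-itself Baire $G$-space are our input.

**Theorem 2 (Hrušák–van Mill).** Let $G$ be a Polish group and $X$ a dense-in-itself Baire $G$-space.

(1) If $X$ has fewer than $\mathfrak c$ $G$-types of countable dense sets, then $S$ is closed in $X$ and scattered (hence countable), $S$ has finite Cantor–Bendixson rank, $X$ is Polish, $S$ is $G$-invariant, and $G$ makes $X\setminus S$ homogeneous provided $X\setminus S$ is connected.

(2) If $X$ has at most countably many $G$-types of countable dense sets, then in addition $G$ makes $X\setminus S$ CDH, with no connectedness assumption. Moreover, for every positive integer $n$, if $X$ has at most $n$ $G$-types of countable dense sets, then $|S|\le n-1$.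

Can "homogeneous" in (1) be improved to "CDH"? If the number $\kappa$ of types is countable, (2) says yes. What is left is $\aleph_1\le\kappa<\mathfrak c$, which can only arise if $\aleph_1<\mathfrak c$. This case is stated as an open problem in "Various Aspects Of Countable Dense Homogeneity". We prove that the answer is yes, by an argument that never asks whether $\kappa$ is countable.

**Theorem 3.** Let $G$ be a Polish group and $X$ a dense-in-itself Baire $G$-space with fewer than $\mathfrak c$ $G$-types of countable dense sets. Put $Y=X\setminus S$.

(a) For every finite $F\subseteq Y$, every $G_F$-orbit in $Y\setminus F$ is open.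

(b) For any countable dense $D,E\subseteq Y$, the set $\{g\in G:gD=E\}$ is dense in $G$. In particular $G$ makes $X\setminus S$ CDH, with no connectedness assumption on $X\setminus S$.

## 3. Meager orbits of stabilizers

By Proposition 1 it suffices to prove (1.1) for $Y=X\setminus S$. First we translate (1.1) into a statement about category.

**Theorem 4 (Effros, 1965; see also van Mill, *A note on the Effros theorem*, Amer. Math. Monthly 2004).** Let a Polish group $G$ act continuously on a Polish space $X$. If $Gx$ is not of the first category in itself, then $Gx$ is a $G_\delta$ in $X$ and $g\mapsto gx$ is an open map $G\to Gx$.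

**Lemma 5.** Let a Polish group $G$ act on a Polish space $X$ so that no orbit is meager in $X$. Then every orbit is open (hence clopen), and each map $g\mapsto gx$, $G\to X$, is open.

*Proof.* A set nowhere dense in a subspace is nowhere dense in the whole space, so a set meager in itself is meager in $X$. Hence $Gx$ is nonmeager in itself, and by Theorem 4 it is a $G_\delta$. Since $Gx$ is not nowhere dense, $W_x=\operatorname{int}\overline{Gx}$ is nonempty. It is $G$-invariant, and being a nonempty open subset of $\overline{Gx}$ it meets $Gx$. So $Gx\subseteq W_x$, and $Gx$ is a dense $G_\delta$ in $W_x$, hence comeager in it.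

Let $y\in W_x$. Then $y\in Gy\subseteq W_y$, so $W_x\cap W_y$ is a nonempty open set in which both $Gx$ and $Gy$ are comeager. By the Baire category theorem they meet, so $y\in Gx$. Thus $Gx=W_x$ is open. The complement of an orbit is a union of orbits, so orbits are clopen. The map $g\mapsto gx$ is open onto $Gx$ by Theorem 4, and $Gx$ is open in $X$. $\square$

So (1.1) follows if, for every finite $F\subseteq Y$, no $G_F$-orbit in $Y\setminus F$ is meager. To say anything about $G_F$ we must know that it, too, has few types.

**Lemma 6.** Let $X$ be a dense-in-itself Baire $G$-space with $\kappa<\mathfrak c$ $G$-types of countable dense sets, and let $F\subseteq X$ be finite. Then $X\setminus F$ is a dense-in-itself Baire $G_F$-space with at most $\kappa\cdot\aleph_0<\mathfrak c$ $G_F$-types of countable dense sets.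

*Proof.* The set $X\setminus F$ is open, nonempty and $G_F$-invariant, and open subsets of $X$ are Baire and dense in themselves. It remains to count. Let $\{D_i:i\in I\}$ contain exactly one representative of each $G_F$-type for $X\setminus F$, and fix a representative $E_\tau$ of each $G$-type $\tau$ for $X$. Since $X\setminus F$ is dense in $X$, each $D_i\cup F$ is countable and dense in $X$. So there are $g_i\in G$ and $\tau(i)$ with $g_i(D_i\cup F)=E_{\tau(i)}$. Assign to $i$ the pair
$$\bigl(\tau(i),\ g_i{\restriction}F:F\to E_{\tau(i)}\bigr).$$
As $F$ is finite and $E_\tau$ countable, there are at most $\kappa\cdot\aleph_0$ pairs. If $i,j$ receive the same pair, then $h=g_j^{-1}g_i$ fixes $F$ pointwise and $h(D_i\cup F)=D_j\cup F$. So $h\in G_F$ and $hD_i=D_j$, whence $i=j$. $\square$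

We now fix $G$, $X$, $Y$ as in Theorem 3.

**Step 0: reduction to $Y$.** The purpose is to discard $S$. By Theorem 2(1), $X$ is Polish and $S$ is closed, countable and invariant. If $S$ were not nowhere dense, it would contain a nonempty open set $O$. This $O$ is a countable union of points, none isolated, so $O$ is meager in itself, contradicting that $X$ is Baire. So $Y$ is a dense open invariant subset of $X$; it is Polish and dense in itself. A countable dense subset of $Y$ is dense in $X$, so $Y$ has fewer than $\mathfrak c$ $G$-types. A set meager in $Y$ is meager in $X$, so no $G$-orbit in $Y$ is meager in $Y$.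

For finite $F\subseteq Y$ let $S_F$ be the union of those $G_F$-orbits in $Y\setminus F$ that are meager in $Y\setminus F$. Lemma 6, applied to the $G$-space $Y$, shows that $(G_F,Y\setminus F)$ satisfies the hypotheses of Theorem 2(1). So
$$S_F\text{ is countable for every finite }F\subseteq Y,\qquad\text{and}\qquad S_\emptyset=\emptyset. \tag{3.1}$$

Our target is
$$S_F=\emptyset\quad\text{for every finite }F\subseteq Y. \tag{3.2}$$

The direct attempt stops exactly between (3.1) and (3.2). Theorem 2(1) makes $S_F$ small but does not make it empty. In Example 3, with $F=\{(0,0)\}$, the $G_F$-orbits on $X\setminus F$ are $\{(0,1)\}$, $(\mathbb R\setminus\{0\})\times\{0\}$ and $(-\infty,0)\times\{1\}\cup(0,\infty)\times\{1\}$, so $S_F=\{(0,1)\}$. This set is closed and finite. It has every property of the exceptional set listed in Theorem 2(1), so no contradiction can come from those properties alone. We have to count types once more, and this time *use* the points of $S_F$ in the construction of dense sets.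

## 4. Doubled points as a code, and a countable compact set with infinitely many levels

Let us see why Example 3 has $\mathfrak c$ types. A countable dense set there is $D=(D_0\times\{0\})\cup(D_1\times\{1\})$ with $D_0,D_1$ countable dense in $\mathbb R$. Call $x$ *doubled in $D$* if $x\in D_0\cap D_1$. If $gD=E$, then $g$ carries the doubled points of $D$ onto those of $E$. And every countable $B\subseteq\mathbb R$ is the set of doubled points of some $D$: choose disjoint countable dense sets $Q_0,Q_1\subseteq\mathbb R\setminus B$ and let $D_i=B\cup Q_i$. So it suffices to find $\mathfrak c$ many countable subsets of $\mathbb R$, no two of which are related by a homeomorphism of $\mathbb R$.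

Such sets come from Cantor–Bendixson levels. For a compact space $K$ let $K^{(0)}=K$, let $K^{(m+1)}$ be the set of nonisolated points of the space $K^{(m)}$, and put $L_m(K)=K^{(m)}\setminus K^{(m+1)}$ for $m<\omega$. A convergent sequence with its limit $x$ has $L_0$ equal to the terms, $L_1=\{x\}$, and nothing further. Any homeomorphism $K\to K'$ carries $L_m(K)$ onto $L_m(K')$.

**Lemma 7.** Let $W$ be a nonempty open subset of a dense-in-itself space $Z$. There is a countable compact $K\subseteq W$ such that $L_m(K)\ne\emptyset$ for all $m<\omega$, and $L_0(K)$ is dense in $K$.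

*Proof.* Fix a metric $d$ on $Z$.

**Step 1: separating a sequence.** Let $x\in U$ with $U$ open. As $x$ is not isolated, there are $x_i\in U\setminus\{x\}$ ($i\geq 1$) with $d(x_i,x)$ strictly decreasing to $0$. Choose $r_i>0$ smaller than a third of $d(x_i,x)-d(x_{i+1},x)$, and for $i\ge2$ also smaller than a third of $d(x_{i-1},x)-d(x_i,x)$, and so small that the open ball $U_i$ of radius $r_i$ about $x_i$ lies in $U$. The distances to $x$ of points in $U_i$ lie in $(d(x_i,x)-r_i,\,d(x_i,x)+r_i)$; these intervals are pairwise disjoint and do not contain $0$. So the $U_i$ are pairwise disjoint and miss $x$. Every neighborhood of $x$ contains all but finitely many $U_i$, since $r_i<d(x_i,x)\to0$. Consequently, if $K_i\subseteq U_i$ are compact, then $K=\{x\}\cup\bigcup_iK_i$ is compact. Each $K_i=K\cap U_i$ is open in $K$, so $K^{(m)}\cap K_i=K_i^{(m)}$ and $L_m(K)\cap K_i=L_m(K_i)$ for all $m$.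

**Step 2: sets of finite rank.** By induction on $m$, for every $x$ and open $U\ni x$ there is a countable compact $K_m(x,U)\subseteq U$ with $m$-th derived set equal to $\{x\}$, and with $L_0$ dense. Put $K_0(x,U)=\{x\}$. For $m+1$, take $x_i,U_i$ as in Step 1 and $K=\{x\}\cup\bigcup_iK_m(x_i,U_i)$. For $j\le m$ the set $K^{(j)}$ contains all $x_i$. Hence $x$ is not isolated in $K^{(j)}$ for $j\le m$, and inductively $x\in K^{(j)}$ for $j\le m+1$. As $K^{(m)}=\{x\}\cup\{x_i:i\ge1\}$, we get $K^{(m+1)}=\{x\}$. The isolated points are dense in each piece $K_m(x_i,U_i)$, so their closure contains all $x_i$ and therefore $x$.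

**Step 3: all levels at once.** Pick $x\in W$, take $x_i,U_i$ as in Step 1 with $U=W$, and let $K=\{x\}\cup\bigcup_{i\ge1}K_i(x_i,U_i)$. For $m\ge1$, $x_m\in L_m(K_m(x_m,U_m))\subseteq L_m(K)$. Each $L_0(K_i(x_i,U_i))$ is nonempty and contained in $L_0(K)$, so $L_0(K)\neq\emptyset$. It is dense in each piece, hence dense in $K$. $\square$

For $K$ as in Lemma 7 and $J\subseteq\{1,2,3,\dots\}$ put
$$A_J=L_0(K)\cup\bigcup_{m\in J}L_m(K). \tag{4.1}$$
Then $\overline{A_J}=K$, and $J=\{m\ge1:L_m(\overline{A_J})\cap A_J\neq\emptyset\}$. So a homeomorphism of the ambient space carrying $A_J$ onto $A_{J'}$ forces $J=J'$. Used as sets of doubled points in Example 3 (with $Z=\mathbb R$), the $A_J$ give $\mathfrak c$ types.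

The plan for the general case: if $S_F\neq\emptyset$, find in $Y$ something like a second sheet, at least locally, and code with it. "To be the other copy of $z$" will become "to lie in a meager orbit of the stabilizer of $z$".

## 5. A minimal set with meager orbits, and a symmetric relation

Suppose (3.2) fails. Choose finite $F\subseteq Y$ with $S_F\ne\emptyset$ and $|F|$ minimal. By (3.1), $|F|\ge1$. Fix $p\in F$ and put
$$F'=F\setminus\{p\},\quad H=G_{F'},\quad Z=Y\setminus F',\quad T_z=S_{F'\cup\{z\}}\ \ (z\in Z).$$
Minimality buys us a group $H$ that still moves single points freely, while the stabilizer in $H$ of one point does not. Precisely: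

- $Z$ is Polish and dense in itself, and has fewer than $\mathfrak c$ $H$-types of countable dense sets, by Lemma 6.
- $S_{F'}=\emptyset$, so no $H$-orbit in $Z$ is meager. By Lemma 5 all $H$-orbits in $Z$ are open, and the maps $h\mapsto hz$, $H\to Z$, are open.
- $G_{F'\cup\{z\}}=H_z$, so $T_z\subseteq Z\setminus\{z\}$ is the union of the $H_z$-orbits in $Z\setminus\{z\}$ that are meager there. It is $H_z$-invariant, and countable by (3.1). Also $T_p=S_F\neq\emptyset$.
- For $h\in H$ we have $hH_zh^{-1}=H_{hz}$, and $h$ maps $Z\setminus\{z\}$ homeomorphically onto $Z\setminus\{hz\}$, carrying the orbit $H_zw$ to $H_{hz}hw$. Hence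
$$T_{hz}=hT_z\qquad(h\in H,\ z\in Z). \tag{5.1}$$

In Example 3, $F=\{p\}$, $H=G$, $Z=X$ and $T_{(x,i)}=\{(x,1-i)\}$.

For the doubling idea we need the relation $w\in T_z$ to be symmetric. This is evident in Example 3, but in general it is not part of the definition. The proof uses the Kuratowski–Ulam theorem: if $O\subseteq Z\times Z$ has the Baire property, then $O$ is meager if and only if for comeagerly many $u$ the section $O_u=\{v:(u,v)\in O\}$ is meager, and likewise for the sections $O^v=\{u:(u,v)\in O\}$. We also use that analytic sets, that is, continuous images of Polish spaces, have the Baire property.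

**Lemma 8.** If $w\in T_z$, then $z\in T_w$.

*Proof.* Let $O=\{(hz,hw):h\in H\}\subseteq Z^2$. This is a continuous image of $H$, so it has the Baire property.

**Step 1: $O$ is meager, because its sections over the first coordinate are countable.** If $u\notin Hz$ then $O_u=\emptyset$. Let $u=hz$. If $(u,v)=(h'z,h'w)$, then $h'=hk$ with $k\in H_z$, so $v=hkw$. Conversely such points occur. Thus $O_u=hH_zw\subseteq hT_z$, which is countable, hence meager in the dense-in-itself space $Z$. By Kuratowski–Ulam $O$ is meager.

**Step 2: read off the other sections.** By Kuratowski–Ulam again, $O^v$ is meager for comeagerly many $v$. As $Hw$ is nonmeager, there is such a $v$ of the form $hw$. Exactly as before, $O^{hw}=hH_wz$. So $H_wz$ is meager in $Z$, and hence in the open subset $Z\setminus\{w\}$ of $Z$, which contains it because $z\neq w$. Thus $z\in T_w$. $\square$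

## 6. A local second sheet

**Lemma 9.** Fix $q\in T_p$. There are an open $W\ni p$ in $Z$ and a continuous injection $\varphi:W\to Z$ with $\varphi(p)=q$, $\varphi(u)\in T_u$ for all $u\in W$, and $\overline W\cap\overline{\varphi(W)}=\emptyset$.

*Proof.* We want to define $\varphi(hp)=hq$. Globally this can fail to be well defined, since an $h$ fixing $p$ may move $q$ within the countable set $T_p$. We show that it is well defined for $h$ near $1$.

**Step 1: near $1$, fixing $p$ and fixing $q$ are the same.** The orbit $H_pq\subseteq T_p$ is countable, so $H_p\cap H_q$, the stabilizer of $q$ in $H_p$, has countable index in the Polish group $H_p$. It is closed, and $H_p$ is covered by its countably many cosets; by the Baire category theorem one coset has nonempty interior in $H_p$, so $H_p\cap H_q$ has nonempty interior, and a subgroup with nonempty interior is open. Hence $H_p\cap H_q$ is open in $H_p$. By Lemma 8, $p\in T_q$; the same argument with $p$ and $q$ exchanged shows that $H_p\cap H_q$ is open in $H_q$. So there are open $U_1,U_2\subseteq H$ with $U_1\cap H_p=H_p\cap H_q=U_2\cap H_q$. With $V_0=U_1\cap U_2\ni1$,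
$$V_0\cap H_p\subseteq H_q,\qquad V_0\cap H_q\subseteq H_p .$$

**Step 2: the map.** Choose an open $V\ni1$ in $H$ with $V^{-1}V\subseteq V_0$. The set $Vp$ is open in $Z$. For $h,k\in V$ we have $k^{-1}h\in V_0$, so
$$hp=kp\iff k^{-1}h\in V_0\cap H_p\iff k^{-1}h\in V_0\cap H_q\iff hq=kq .$$
Hence $\varphi(hp)=hq$ $(h\in V)$ is a well-defined injection on $Vp$, with $\varphi(p)=q$. For open $O\subseteq Z$,
$$\varphi^{-1}(O)=\{h\in V:hq\in O\}\,p$$
is open because $h\mapsto hp$ is an open map. So $\varphi$ is continuous. By (5.1), $\varphi(hp)=hq\in hT_p=T_{hp}$.

**Step 3: separate the sheets.** As $q\ne p$, there are open $O_p\ni p$ and $O_q\ni q$ with disjoint closures. Put $W=Vp\cap O_p\cap\varphi^{-1}(O_q)$ and restrict $\varphi$ to $W$. $\square$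

Note where Lemma 8 was needed: without openness of $H_p\cap H_q$ in $H_q$ the map $\varphi$ would be continuous, but injectivity would be lost.

## 7. Continuum many types, and the end of the proof of Theorem 3

We keep the assumption that (3.2) fails and the notation of Sections 5 and 6, and construct $\mathfrak c$ many $H$-types of countable dense sets in $Z$.

**Step 1: the codes.** The purpose is to attach to each $J\subseteq\{1,2,\dots\}$ a countable set from which $J$ can be read off topologically. Let $K\subseteq W$ be as in Lemma 7, let $A_J$ be as in (4.1), and put
$$B_J=A_J\cup\varphi(A_J).$$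
Since $K$ is compact, $\varphi{\restriction}K$ is a homeomorphism onto the compact set $\varphi(K)$, which is disjoint from $K$. As $L_0(K)\subseteq A_J$ is dense in $K$, we have $\overline{B_J}=K\cup\varphi(K)=:K^*$. Both pieces are clopen in $K^*$, so
$$L_m(K^*)=L_m(K)\cup\varphi(L_m(K))\qquad(m<\omega).$$
If $m\in J$, this set is contained in $B_J$ and nonempty. If $m\ge1$ and $m\notin J$, it is disjoint from $B_J$: $L_m(K)$ misses $A_J$, $\varphi(L_m(K))$ misses $\varphi(A_J)$ by injectivity, and $K\cap\varphi(K)=\emptyset$ takes care of the mixed cases. Therefore
$$J=\{m\ge1:\ L_m(\overline{B_J})\cap B_J\ne\emptyset\}. \tag{7.1}$$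

**Step 2: the dense sets.** We enlarge $B_J$ to a dense set without creating further related pairs. Let $\{O_n\}$ be a countable base of nonempty open sets of $Z$. Choose recursively
$$e_n\in O_n\setminus\Bigl(B_J\cup\bigcup_{b\in B_J}T_b\cup\{e_i:i<n\}\cup\bigcup_{i<n}T_{e_i}\Bigr).$$
This is possible: the removed set is countable by (3.1), while $O_n$, a nonempty open subset of a dense-in-itself Polish space, is uncountable. Let $D_J=B_J\cup\{e_n:n<\omega\}$, a countable dense subset of $Z$.

**Step 3: recovering $B_J$ from $D_J$.** For countable dense $D\subseteq Z$ put
$$B(D)=\{d\in D:T_d\cap D\neq\emptyset\}.$$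
We claim $B(D_J)=B_J$. If $a\in A_J$, then $\varphi(a)\in T_a\cap D_J$, and by Lemma 8 $a\in T_{\varphi(a)}\cap D_J$; so $B_J\subseteq B(D_J)$. Conversely, consider $e_n$ and let $d\in D_J$; we show $d\notin T_{e_n}$.

- If $d\in B_J$ or $d=e_i$ with $i<n$, then $e_n\notin T_d$ by the choice of $e_n$, so $d\notin T_{e_n}$ by Lemma 8.
- If $d=e_i$ with $i>n$, then $e_i\notin T_{e_n}$ by the choice of $e_i$.
- If $d=e_n$, then $e_n\notin T_{e_n}$ because $T_z\subseteq Z\setminus\{z\}$.

So $e_n\notin B(D_J)$, and $B(D_J)=B_J$.

**Step 4: different $J$ give different types.** Let $h\in H$ and $hD_J=D_{J'}$. By (5.1), $hB(D_J)=B(hD_J)$, so $hB_J=B_{J'}$. As $h$ is a homeomorphism of $Z$, it carries $\overline{B_J}$ onto $\overline{B_{J'}}$ and $L_m(\overline{B_J})$ onto $L_m(\overline{B_{J'}})$ for each $m$. By (7.1), $J=J'$. Hence the $\mathfrak c$ many sets $D_J$ have pairwise different $H$-types. But $Z$ has fewer than $\mathfrak c$ $H$-types. This contradiction proves (3.2).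

**Step 5: conclusion.** Let $F\subseteq Y$ be finite. By (3.2) no $G_F$-orbit in the Polish space $Y\setminus F$ is meager in it. By Lemma 5, all $G_F$-orbits in $Y\setminus F$ are open, which is Theorem 3(a), and the maps $g\mapsto gy$, $G_F\to Y\setminus F$, are open. As $Y\setminus F$ is open in $Y$, this is property (1.1) for $Y$. Proposition 1 gives Theorem 3(b). $\square$

## 8. One type or continuum many

**Corollary 10.** Let $X$ be a nonempty dense-in-itself Polish $G$-space. The following are equivalent:

(a) $G$ makes $X$ CDH;

(b) for every finite $F\subseteq X$, all $G_F$-orbits in $X\setminus F$ are nonmeager (equivalently, open);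

(c) $X$ has fewer than $\mathfrak c$ $G$-types of countable dense sets and $S=\emptyset$.

Hence a dense-in-itself Baire $G$-space without meager orbits has exactly $1$ or exactly $\mathfrak c$ $G$-types.

*Proof.* In (b), nonmeager orbits are open by Lemma 5 applied to $(G_F,X\setminus F)$, and nonempty open sets are nonmeager.

(a)$\Rightarrow$(c): there is exactly one type, so $|S|\le0$ by Theorem 2(2) with $n=1$.

(c)$\Rightarrow$(b): this is Theorem 3(a) with $Y=X$.

(b)$\Rightarrow$(a): Lemma 5, applied to $(G_F,X\setminus F)$ for each finite $F$, gives (1.1) for $Y=X$, and Proposition 1 applies.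

For the last sentence, a separable metrizable space has at most $\mathfrak c$ points and so at most $\mathfrak c$ countable subsets. Thus there are at most $\mathfrak c$ types. If there are fewer, Theorem 3 with $S=\emptyset$ shows that there is exactly one. $\square$

**Corollary 11.** Suppose the dense-in-itself Baire $G$-space $X$ has fewer than $\mathfrak c$ types and $X\setminus(S\cup F)$ is connected for every finite $F\subseteq X\setminus S$. Then for every $n$, $G$ acts transitively on ordered $n$-tuples of distinct points of $X\setminus S$.

*Proof.* By Theorem 3(a), for finite $F\subseteq Y=X\setminus S$ the $G_F$-orbits in $Y\setminus F$ are open, and they partition the connected set $Y\setminus F$. So there is only one. We induct on $n$; the case $n=1$ is $F=\emptyset$. Given tuples $(x_1,\dots,x_n)$ and $(y_1,\dots,y_n)$, choose $g\in G$ with $gx_i=y_i$ for $i<n$, and let $F=\{y_1,\dots,y_{n-1}\}$. Both $gx_n$ and $y_n$ lie in $Y\setminus F$, so some $k\in G_F$ has $kgx_n=y_n$. Then $kg$ carries the first tuple to the second. $\square$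

## 9. Traces on the exceptional set and the exact number of types

In Example 1 the type of $D$ was decided by $D\cap S$. We now see how far this goes.

**Theorem 12.** Let $X$ be a dense-in-itself Baire $G$-space with $\kappa$ $G$-types of countable dense sets, $\kappa<\mathfrak c$.

(1) For every finite $F\subseteq S$, $G_F$ makes $X\setminus S$ CDH.

(2) Let $D,D'$ be countable dense in $X$ with $D\cap S$ finite or cofinite in $S$. Then $D,D'$ have the same $G$-type if and only if $D'\cap S=g(D\cap S)$ for some $g\in G$.

(3) $\kappa$ is finite if and only if $S$ is finite. In that case $\kappa$ equals the number of $G$-orbits on the power set $\mathcal P(S)$, so $|S|+1\le\kappa\le2^{|S|}$. Both bounds are attained for every value of $|S|$.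

(4) If $\aleph_1\le\kappa<\mathfrak c$, then $\kappa=\aleph_1$, $S$ is infinite, and for all but countably many types $D\cap S$ is infinite and co-infinite in $S$.

*Proof.* Let $Y=X\setminus S$. By Step 0 of Section 3, $Y$ is dense, open, invariant, Polish and dense in itself, has at most $\kappa$ $G$-types, and contains no $G$-orbit meager in $Y$.

**Part (1).** We check the hypotheses of Theorem 3 for $(G_F,Y)$. For $s\in S$ the orbit $Gs\subseteq S$ is countable, so $G_s$ has countable index in $G$. As a finite intersection of such subgroups, $G_F$ has countable index, say $G=\bigcup_ig_iG_F=\bigcup_iG_Fg_i^{-1}$ with countably many $i$. For $y\in Y$, $Gy=\bigcup_ig_iG_Fy$ is nonmeager in $Y$, so some $g_iG_Fy$ is nonmeager, and hence so is $G_Fy$. Thus the exceptional set of $(G_F,Y)$ is empty. Next we count types. Let $D\subseteq Y$ be countable dense, $E_1=k_1D$, $E_2=k_2D$. If $k_1=f_1r$ and $k_2=f_2r$ with $f_1,f_2\in G_F$ and $r\in G$, then $E_2=f_2f_1^{-1}E_1$, so $E_1,E_2$ have the same $G_F$-type. There are countably many right cosets $G_Fr$. So each $G$-type in $Y$ splits into at most $\aleph_0$ $G_F$-types, and $Y$ has at most $\kappa\cdot\aleph_0<\mathfrak c$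 of them. Theorem 3 shows that $G_F$ makes $Y$ CDH.

**Part (2).** If $gD=D'$, then $g(D\cap S)=D'\cap S$ as $S$ is invariant. Conversely, let $D'\cap S=g(D\cap S)$. Since $g$ permutes $S$, the set $D'\cap S$ is finite or cofinite in $S$. Let $F$ be a finite one of $D'\cap S$ and $S\setminus D'$. Since $Y$ is open, $gD\cap Y$ and $D'\cap Y$ are dense in $Y$. By part (1) there is $k\in G_F$ with $k(gD\cap Y)=D'\cap Y$. As $k$ fixes $F$ pointwise and $kS=S$, also $k(D'\cap S)=D'\cap S$. Finally $gD\cap S=g(D\cap S)=D'\cap S$, so $kgD=D'$.

**Part (3), the count.** Every $A\subseteq S$ is a trace: take $D=A\cup E$ with $E$ countable dense in $Y$; it is countable because $S$ is, and dense because $Y$ is dense. The cardinality of $D\cap S$ depends only on the type of $D$. If $S$ is infinite, the values $0,1,2,\dots$ of $|D\cap S|$ give infinitely many types. If $S$ is finite, every trace is finite, and by part (2) the types correspond to the $G$-orbits on $\mathcal P(S)$. There are at most $2^{|S|}$ of these, and at least $|S|+1$ because orbits preserve cardinality.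

**Part (3), sharpness.** Let $P\subseteq\mathbb R^2$ with $|P|=m<\omega$. Let $G_1$ be the group of homeomorphisms of $\mathbb R^2$ fixing $P$ pointwise, and $G_2$ the group of those preserving $P$ setwise. Both are closed subgroups of $\mathrm{Homeo}(\mathbb R^2)$, which is Polish in the compact-open topology. (For $G_2$: the condition $gP\subseteq P$ is closed and, $P$ being finite, equivalent to $gP=P$.)

Let $F\subseteq\mathbb R^2\setminus P$ be finite and $M=\mathbb R^2\setminus(P\cup F)$, a connected open subset of the plane. The homeomorphisms of $\mathbb R^2$ that are the identity outside a compact subset of $M$ act transitively on $M$: if $B\subseteq M$ is a closed disk, some homeomorphism of the plane that is the identity off $B$ takes the center of $B$ to any prescribed interior point of $B$. So orbits in $M$ are open, and $M$ is connected. These homeomorphisms lie in $(G_1)_F\subseteq(G_2)_F$. So for $i=1,2$ the only $(G_i)_F$-orbit in $M$ is $M$ itself. With $F=\emptyset$ we see that the exceptional set is $P$, the points of $P$ having finite orbits. Corollary 10, applied to $\mathbb R^2\setminus P$, shows that each $G_i$ makes $\mathbb R^2\setminus P$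 CDH.

For $G_1$: elements of $G_1$ do not change $D\cap P$. If $D\cap P=D'\cap P$, choose $g\in G_1$ with $g(D\setminus P)=D'\setminus P$; then $gD=D'$. So there are exactly $2^m$ types. For $G_2$: every permutation of $P$ is induced by a homeomorphism of the plane, by the transitivity just shown (with $P=\emptyset$ there) and the induction in the proof of Corollary 11. If $|D\cap P|=|D'\cap P|$, some $g\in G_2$ moves $D\cap P$ to $D'\cap P$, and then an element of $G_1$ carries $gD$ to $D'$. As $|D\cap P|$ is invariant, there are exactly $m+1$ types.

**Part (4).** By part (3), $S$ is infinite. The countable set $S$ has only countably many finite or cofinite subsets, and by part (2) (with $g=1$) two countable dense sets with the same such trace have the same type. So only countably many types have finite or cofinite traces.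

It remains to see that $\kappa=\aleph_1$. By Theorem 2(1), $X$ is Polish. Let $\mathcal D\subseteq X^\omega$ be the set of injective sequences with dense range. For a countable base $\{U_n\}$ of nonempty open sets it is given by the open conditions $x_i\ne x_j$ $(i\neq j)$ and $\exists i\ x_i\in U_n$ $(n<\omega)$; so it is a $G_\delta$, hence Polish. Put
$$x\sim y\iff\exists(g,\sigma)\in G\times\mathrm{Sym}(\omega)\ \ \forall i\quad gx_{\sigma(i)}=y_i .$$
This is an equivalence relation: identities and inverses are clear, and $gx_{\sigma(i)}=y_i$, $hy_{\tau(i)}=z_i$ give $hgx_{\sigma(\tau(i))}=z_i$. The condition after the quantifier over $(g,\sigma)$ is closed in $G\times\mathrm{Sym}(\omega)\times\mathcal D^2$, so $\sim$ is a projection of a closed set along a Polish factor and hence analytic. Countable dense subsets of $X$ are infinite, so each is the range of some $x\in\mathcal D$, and $x\sim y$ holds exactly when the ranges have the same $G$-type. By Burgess' theorem (*Equivalences generated by families of Borel sets*, Proc. AMS 69 (1978)), an analytic equivalence relation on a Polish space has at most $\aleph_1$ or exactly $\mathfrak c$ classes. As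 $\aleph_1\le\kappa<\mathfrak c$, we get $\kappa=\aleph_1$. $\square$

**Corollary 13.** Let $X$ be a dense-in-itself Polish $G$-space with $S$ finite, and let $\kappa$ be the number of $G$-types of countable dense sets. The following are equivalent: $\kappa<\mathfrak c$; $\kappa\le2^{|S|}$; $G$ makes $X\setminus S$ CDH. If they fail, $\kappa=\mathfrak c$.

*Proof.* If $\kappa<\mathfrak c$, then the other two statements hold by Theorems 12(3) and 3. As $2^{|S|}$ is finite, $\kappa\le2^{|S|}$ implies $\kappa<\mathfrak c$. Now let $G$ make $Y=X\setminus S$ CDH; we show $\kappa\le2^{|S|}$. The set $Y$ is open, dense, invariant, Polish and dense in itself. By Corollary 10 for $(G,Y)$, for every finite $F\subseteq Y$ the $G_F$-orbits in $Y\setminus F$ are nonmeager. Let $N=G_S$. It is closed in $G$, and it has finite index, being the kernel of the action of $G$ on the finite set $S$. So $N_F=N\cap G_F$ has finite index in $G_F$. Each $G_F$-orbit $G_Fy$ in $Y\setminus F$ is a finite union of translates $gN_Fy$ with $g\in G_F$, so $N_Fy$ is nonmeager. By Corollary 10 for $(N,Y)$, $N$ makes $Y$ CDH. If $D,D'$ are countable dense in $X$ with $D\cap S=D'\cap S$, then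 some $k\in N$ has $k(D\cap Y)=D'\cap Y$; it fixes $S$ pointwise, so $kD=D'$. Hence $\kappa\le2^{|S|}$. Finally, $\kappa\le\mathfrak c$ always, so $\kappa=\mathfrak c$ if the conditions fail. $\square$

**Remark.** For infinite $S$, "$G$ makes $X\setminus S$ CDH" does not imply $\kappa<\mathfrak c$. Let $X=\omega\times\mathbb R$ and $G=\mathrm{Homeo}(\mathbb R,0)^\omega$, where $\mathrm{Homeo}(\mathbb R,0)$ is the closed subgroup of $\mathrm{Homeo}(\mathbb R)$ fixing $0$, and $(g_n)_n$ acts by $(n,t)\mapsto(n,g_nt)$. The points $(n,0)$ are fixed. For finite $F\subseteq Y=\omega\times(\mathbb R\setminus\{0\})$ and $(n,t)\in Y\setminus F$, let $I$ be the component containing $t$ of $\mathbb R$ minus $0$ and the finitely many $s$ with $(n,s)\in F$. Homeomorphisms that are the identity off $I$ act transitively on $I$, so the $G_F$-orbit of $(n,t)$ contains $\{n\}\times I$ and is nonmeager. Hence $S=\omega\times\{0\}$, and by Corollary 10 $G$ makes $X\setminus S=Y$ CDH. But $G$ fixes $S$ pointwise, so the trace $D\cap S$, which can be any subset of $S$, is an invariant of the type, and there are $\mathfrak c$ types. These notes do not decide whether $\aleph_1\le\kappa<\mathfrak c$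 can actually occur; Theorem 3 holds regardless.
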